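\title{Groups with $\operatorname{spli}G=\underline{\operatorname{cd}}\,G$}

\begin{abstract}
For a group $G$, let $\operatorname{spli}G$ be the supremum of the projective dimensions of the injective $\mathbb{Z}G$-modules, and let $\underline{\operatorname{cd}}\,G$ be the generalized cohomological dimension, which tests $\operatorname{Ext}_{\mathbb{Z}G}$ from $\mathbb{Z}$-free modules to free modules. Dembegioti and Talelli conjectured that $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$ for every group. We show that this is false: for every $n\ge 3$ there is a countable torsion-free group, which can even be generated by two elements, with $\operatorname{spli}G=\underline{\operatorname{cd}}\,G=n$. The examples have cohomological dimension $n$ over $\mathbb{Z}$ but at most $n-1$ over every prime field. They are kernels of maps from right-angled Artin groups to $\mathbb{Z}$; for two generators, we embed such a kernel in a suitable HNN extension. We also show that the equality does hold whenever $\operatorname{spli}G\le 2$, and we determine all finite pairs $(\underline{\operatorname{cd}}\,G,\operatorname{spli}G)$.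
\end{abstract}

\section{The question and the answer}

Let $G$ be a group and $\mathbb{Z}G$ its integral group ring. All modules are left modules. A $\mathbb{Z}G$-module is called \emph{$\mathbb{Z}$-free} if it is free as an abelian group. A \emph{prime field} is $\mathbb{Q}$ or some $\mathbb{F}_p$. We write $\operatorname{cd}_kG=\operatorname{pd}_{kG}k$ and $\operatorname{cd}G=\operatorname{cd}_{\mathbb{Z}}G$. If $K\le G$, then $\operatorname{cd}K\le\operatorname{cd}G$, because a projective resolution over $\mathbb{Z}G$ restricts to one over $\mathbb{Z}K$. So $\operatorname{cd}G$ is infinite as soon as $G$ has an element of finite order $m>1$, because $H^{2i}(\mathbb{Z}/m,\mathbb{Z})\cong\mathbb{Z}/m$ for all $i\ge1$. Two invariants that can be finite also for groups with torsion are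
\[
\underline{\operatorname{cd}}\,G=\sup\{\,n:\operatorname{Ext}^n_{\mathbb{Z}G}(M,F)\ne0,\ M\ \mathbb{Z}\text{-free},\ F\text{ free}\,\},
\qquad
\operatorname{spli}G=\sup\{\,\operatorname{pd}_{\mathbb{Z}G}I: I\text{ injective}\,\}.
\]
Both take values in $\{0,1,2,\dots\}\cup\{\infty\}$, and $\infty+1=\infty$. It is known that for every group
\begin{equation}\label{eq:known}
\underline{\operatorname{cd}}\,G\le\operatorname{spli}G\le\underline{\operatorname{cd}}\,G+1 .
\end{equation}

The first invariant uses only $\mathbb{Z}$-free modules. The second uses injective modules, which are divisible and typically have torsion as abelian groups. For the trivial group, $\underline{\operatorname{cd}}=0$, while $\mathbb{Q}/\mathbb{Z}$ has projective dimension $1$, so $\operatorname{spli}=1$. For a finite group the pair is again $(0,1)$, and for $\mathbb{Z}^n$ it is $(n,n+1)$ (both are proved below). In these examples the coefficient ring contributes exactly one extra dimension. The following conjecture says that this always happens; the statement is taken from \cite{hjms}.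

\medskip
\noindent\textbf{Conjecture} (Dembegioti--Talelli). \emph{For every group $G$, $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$.}
\medskip

\noindent The conjecture is false.

\begin{theorem}\label{thm:main}
For every $n\ge3$ there is a countable group $H$ with $\operatorname{cd}_kH\le n-1$ for all prime fields $k$, but $\operatorname{cd}H=n$. Every group $H$ with these two properties satisfies
\[
\underline{\operatorname{cd}}\,H=\operatorname{spli}H=\operatorname{gl.dim}\mathbb{Z}H=n .
\]
Hence $\operatorname{spli}H\ne\underline{\operatorname{cd}}\,H+1$. Such a group is torsion-free, since $\operatorname{cd}H<\infty$.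
\end{theorem}

\begin{theorem}\label{thm:twogen}
The group in Theorem~\ref{thm:main} can be chosen $2$-generated.
\end{theorem}

The value $3$ is the smallest possible.

\begin{theorem}\label{thm:small}
If $\operatorname{spli}G\le2$, then $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$.
\end{theorem}

\begin{corollary}\label{cor:pairs}
The pairs $(\underline{\operatorname{cd}}\,G,\operatorname{spli}G)$ with finite entries that occur are exactly $(n,n+1)$ for $n\ge0$ and $(n,n)$ for $n\ge3$. So the pairs at which the conjecture fails are exactly the $(n,n)$ with $3\le n<\infty$.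
\end{corollary}

\subsection*{What has to be found}

Suppose $\operatorname{cd}G=n$ with $1\le n<\infty$. Then $\underline{\operatorname{cd}}\,G=n$ (Lemma~\ref{lem:cd}). A module killed by a prime $p$ has a projective dimension over $\mathbb{F}_pG$, and passing to $\mathbb{Z}G$ costs at most one more, since $\mathbb{F}_pG$ has projective dimension $1$ over $\mathbb{Z}G$. If $\operatorname{cd}_{\mathbb{F}_p}G=n$ for some $p$, this cost is really paid and $\operatorname{spli}G=n+1$ (Proposition~\ref{prop:detect}). A counterexample with $\operatorname{cd}G=n$ must therefore be a group \emph{whose dimension $n$ is seen by $\mathbb{Z}$, but not by any $\mathbb{F}_p$}. In Section~\ref{sec:descent} we show that it is enough if no prime field, $\mathbb{Q}$ included, sees it.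

What would the cohomology of such a group look like? As $\operatorname{cd}G=n$, the functor $H^n(G,-)$ is right exact, so $H^n(G,B)/p\,H^n(G,B)\cong H^n(G,B/pB)$, and the latter must vanish for every $B$ and $p$, because $\operatorname{cd}_{\mathbb{F}_p}G\le n-1$. Thus all top cohomology groups must be divisible, and not all zero. A simple source of nonzero divisible groups is $\operatorname{Ext}^1_{\mathbb{Z}}(\mathbb{Z}[\tfrac12],\mathbb{Z})$, which is the $2$-adic integers modulo $\mathbb{Z}$. Section~\ref{sec:complex} realizes it as the top cohomology of a simplicial complex $L$. Section~\ref{sec:group} turns $L$ into a group $H$ whose top cohomology is governed by that of $L$. The difficulty there is that \emph{all} coefficient modules must be controlled, not only trivial ones. A step-by-step solution of one equation along the levels of a height function takes care of this. Section~\ref{sec:two} passes to two generators, Section~\ref{sec:small} treats $\operatorname{spli}G\le2$, where trees enter, and Section~\ref{sec:pairs} proves the corollary.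

The inequalities \eqref{eq:known} are used only in Sections~\ref{sec:small} and~\ref{sec:pairs}; the disproof does not need them.

\section{Descent to prime fields}\label{sec:descent}

We recall the tools. For a module $M$ over a ring $R$ and $n\ge0$, $\operatorname{pd}_RM\le n$ if and only if $\operatorname{Ext}^{n+1}_R(M,-)=0$. For a short exact sequence $0\to M'\to M\to M''\to0$,
\begin{gather*}
\operatorname{pd}M\le\max(\operatorname{pd}M',\operatorname{pd}M''),\qquad
\operatorname{pd}M'\le\max(\operatorname{pd}M,\operatorname{pd}M''-1),\\
\operatorname{pd}M''\le\max(\operatorname{pd}M,\operatorname{pd}M'+1).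
\end{gather*}

Tensor products of modules carry the diagonal action. For a subgroup $K\le G$, the map $gK\otimes x\mapsto g\otimes g^{-1}x$ is an isomorphism
\begin{equation}\label{eq:tensor}
\mathbb{Z}[G/K]\otimes M\cong\mathbb{Z}G\otimes_{\mathbb{Z}K}M .
\end{equation}
With $K=1$ this shows that $P\otimes M$ is projective if $P$ is projective and $M$ is $\mathbb{Z}$-free. Likewise $P\otimes_kN$ is a projective $kG$-module for $P$ projective and $N$ arbitrary over $kG$, $k$ a field, because $N$ has a $k$-basis.

If $P_*\to\mathbb{Z}$ is a projective resolution over $\mathbb{Z}G$, it splits as a complex of abelian groups. So $k\otimes P_*\to k$ is a projective resolution over $kG$, and $H^j(G,A)=\operatorname{Ext}^j_{kG}(k,A)$ for every $kG$-module $A$.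

\begin{lemma}[Auslander]\label{lem:aus}
Let $T$ be the union of a chain of submodules $0=T_0\subseteq T_1\subseteq T_2\subseteq\cdots$ with $\operatorname{pd}(T_j/T_{j-1})\le n$ for all $j\ge1$. Then $\operatorname{pd}T\le n$.
\end{lemma}

\begin{proof}
Choose projective resolutions of length $n$ of the quotients $T_j/T_{j-1}$. The horseshoe lemma builds from them, successively in $j$, resolutions of $T_1\subseteq T_2\subseteq\cdots$, each a subcomplex of the next. Their union is a resolution of $T$ of length $n$, whose terms are direct sums of projectives.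
\end{proof}

\begin{lemma}\label{lem:cd}
If $\operatorname{cd}G=n<\infty$, then $\operatorname{Ext}^n_{\mathbb{Z}G}(\mathbb{Z},F)\ne0$ for some free module $F$, and $\underline{\operatorname{cd}}\,G=n$.
\end{lemma}

\begin{proof}
There is a module $B$ with $H^n(G,B)\ne0$. Let $F\to B$ be a surjection from a free module. As $H^{n+1}(G,-)=0$, the map $H^n(G,F)\to H^n(G,B)$ is onto, so $\operatorname{Ext}^n_{\mathbb{Z}G}(\mathbb{Z},F)=H^n(G,F)\ne0$. Hence $\underline{\operatorname{cd}}\,G\ge n$. Conversely, tensoring a projective resolution of $\mathbb{Z}$ of length $n$ with a $\mathbb{Z}$-free module $M$ shows $\operatorname{pd}M\le n$, so $\underline{\operatorname{cd}}\,G\le n$.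
\end{proof}

\begin{proposition}\label{prop:descent}
Let $n\ge1$ and suppose $\operatorname{cd}_kG\le n-1$ for all prime fields $k$. Then $\operatorname{gl.dim}\mathbb{Z}G\le n$. If moreover $\operatorname{cd}G=n$, then $\underline{\operatorname{cd}}\,G=\operatorname{spli}G=\operatorname{gl.dim}\mathbb{Z}G=n$.
\end{proposition}

\begin{proof}
We bound $\operatorname{pd}_{\mathbb{Z}G}$ for larger and larger classes of modules.

\emph{Modules over $kG$, $k$ a prime field.} Let $N$ be one. Tensoring a projective resolution of $k$ of length $n-1$ with $N$ over $k$ gives $\operatorname{pd}_{kG}N\le n-1$. Since $\operatorname{pd}_{\mathbb{Z}}k\le1$ and $kG=\mathbb{Z}G\otimes_{\mathbb{Z}}k$, we have $\operatorname{pd}_{\mathbb{Z}G}kG\le1$, so every projective $kG$-module has projective dimension at most $1$ over $\mathbb{Z}G$. Cutting a projective resolution of $N$ over $kG$ of length $n-1$ into short exact sequences and using the third inequality above yields $\operatorname{pd}_{\mathbb{Z}G}N\le(n-1)+1=n$.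

\emph{Modules $T$ that are torsion as abelian groups.} Let $\ell_1,\ell_2,\dots$ be a sequence of primes in which every prime occurs infinitely often. Put $d_0=1$, $d_j=\ell_1\cdots\ell_j$ and $T_j=\{x\in T:d_jx=0\}$. Then $T_0=0$. Every positive integer divides some $d_j$, so $T=\bigcup_jT_j$. The quotient $T_j/T_{j-1}$ is killed by $\ell_j$, so it is an $\mathbb{F}_{\ell_j}G$-module and has $\operatorname{pd}_{\mathbb{Z}G}\le n$. Lemma~\ref{lem:aus} gives $\operatorname{pd}T\le n$.

\emph{All modules.} If $M$ is torsion-free as an abelian group, it embeds in the $\mathbb{Q}G$-module $\mathbb{Q}\otimes M$ with torsion quotient. Both $\mathbb{Q}\otimes M$ and the quotient have $\operatorname{pd}\le n$, hence $\operatorname{pd}M\le n$. An arbitrary $M$ is an extension of a torsion-free module by its torsion submodule, so $\operatorname{pd}M\le n$.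

\emph{Equality.} Let $\operatorname{cd}G=n$. By Lemma~\ref{lem:cd}, $\underline{\operatorname{cd}}\,G=n$ and there is a free $F$ with $\operatorname{Ext}^n_{\mathbb{Z}G}(\mathbb{Z},F)\ne0$. Embed $\mathbb{Z}$ in an injective module $I$. In the exact sequence
\[
\operatorname{Ext}^n_{\mathbb{Z}G}(I,F)\to\operatorname{Ext}^n_{\mathbb{Z}G}(\mathbb{Z},F)\to\operatorname{Ext}^{n+1}_{\mathbb{Z}G}(I/\mathbb{Z},F)
\]
the last term vanishes, as $\operatorname{gl.dim}\mathbb{Z}G\le n$. So $\operatorname{Ext}^n_{\mathbb{Z}G}(I,F)\ne0$, and $n\le\operatorname{spli}G\le\operatorname{gl.dim}\mathbb{Z}G\le n$.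
\end{proof}

This proves the second sentence of Theorem~\ref{thm:main}. It remains to construct $H$.

\section{A complex whose top cohomology is invisible to fields}\label{sec:complex}

A simplicial complex is \emph{flag} if every nonempty finite set of pairwise adjacent vertices spans a simplex. Barycentric subdivisions are flag.

\begin{lemma}\label{lem:L}
For every $n\ge3$ there is a countable flag complex $L$ of dimension $n-1$ such that $H^{n-1}(L;A)=0$ for every vector space $A$ over a prime field, but $H^{n-1}(L;\mathbb{Z})\ne0$.
\end{lemma}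

\begin{proof}
Let $Y$ be the CW complex obtained from a wedge of $(n-2)$-spheres $a_0,a_1,\dots$ by attaching $(n-1)$-cells $b_0,b_1,\dots$, where $b_i$ is attached along a map representing $a_i-2a_{i+1}$ (the word $a_ia_{i+1}^{-2}$ if $n=3$). We need $n\ge3$ so that $(n-2)$-spheres admit maps of degree $2$. Every countable CW complex is homotopy equivalent to a countable simplicial complex of the same dimension \cite[Theorem~2C.5]{hatcher}. Let $L$ be the barycentric subdivision of such a complex for $Y$. There are no $n$-cells, so the cellular cochain complex of $Y$ gives, for every abelian group $A$,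
\[
H^{n-1}(L;A)=\operatorname{coker}\Bigl(\psi_A:\prod_{i\ge0}A\to\prod_{i\ge0}A,\quad(x_i)\mapsto(x_i-2x_{i+1})\Bigr).
\]

Let $A$ be a vector space over a prime field and $y\in\prod A$. If $2A=0$, then $\psi_A(y)=y$. Otherwise $2$ is invertible on $A$, and $x_0=0$, $x_{i+1}=(x_i-y_i)/2$ defines an $x$ with $\psi_A(x)=y$. So $\psi_A$ is onto.

Over $\mathbb{Z}$ neither argument is available. Let $y=(1,0,1,0,\dots)$ and suppose $\psi_{\mathbb{Z}}(x)=y$. Iterating $x_i=y_i+2x_{i+1}$ gives, for every $m\ge1$,
\[
x_0=\sum_{i<2m}2^iy_i+2^{2m}x_{2m}=(1+4+\dots+4^{m-1})+4^mx_{2m}=\frac{4^m-1}{3}+4^mx_{2m}.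
\]
Hence $4^m$ divides $3x_0+1$ for all $m$. So $3x_0=-1$, which has no solution in $\mathbb{Z}$. (The series $1+4+16+\cdots$ converges in the $2$-adic integers to $-\frac13$, which is not an integer.)
\end{proof}

\begin{remark}
A complex that has, in its top dimension, the cohomology described in Lemma~\ref{lem:L} must be infinite and of dimension at least $2$. If $L$ is finite of dimension $n-1$, then $H^{n-1}(L;\mathbb{Z})$ is finitely generated and $H^{n-1}(L;\mathbb{Z})\otimes\mathbb{F}_p\cong H^{n-1}(L;\mathbb{F}_p)$; if this is $0$ for all $p$, so is $H^{n-1}(L;\mathbb{Z})$. If $L$ has dimension $0$, then $H^0(L;\mathbb{F}_p)\ne0$. If $L$ is a graph, $H_1(L)$ is free abelian, so $H^1(L;\mathbb{F}_p)=\operatorname{Hom}(H_1(L),\mathbb{F}_p)=0$ forces $H_1(L)=0$ and $H^1(L;\mathbb{Z})=0$.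
\end{remark}

\section{From the complex to a group}\label{sec:group}

For a flag complex $L$ with vertex set $V$, the \emph{right-angled Artin group} of $L$ is
\[
\Gamma_L=\langle V\mid vw=wv\text{ for all edges }\{v,w\}\text{ of }L\rangle .
\]
Let $h:\Gamma_L\to\mathbb{Z}$ send every vertex to $1$; we call $h(\gamma)$ the \emph{height} of $\gamma$. The group we want is $\ker h$, not $\Gamma_L$ itself: if $L$ has dimension $n-1$, the resolution of Section~\ref{sec:resolution} gives, for a field $k$ with trivial action, $H^n(\Gamma_L,k)=\prod_\sigma k\ne0$, the product over the $(n-1)$-simplices, whatever the topology of $L$. Passing to $\ker h$ separates the heights and lets the cohomology of $L$ appear.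

\subsection{The smallest case: an edge}\label{sec:edge}

Let $L$ be a single edge $\{v,w\}$. Then $\Gamma_L=\mathbb{Z}^2$ acts freely on the plane tiled by unit squares, and $H=\ker h$ is infinite cyclic, generated by $s=wv^{-1}$. We compute $H^2(H,A)$ for an arbitrary $\mathbb{Z}H$-module $A$ from the cellular chain complex of the plane. The square $\gamma e_{vw}$ stands on its lowest corner $\gamma$: its two lower edges $\gamma e_v,\gamma e_w$ start at $\gamma$, and its two upper edges $\gamma w e_v,\gamma v e_w$ start one level higher. With suitable orientations, $\partial e_{vw}=(1-v)e_w-(1-w)e_v$.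

An $H$-equivariant $1$-cochain $g$ is determined by $a_m=g(v^me_v)$ and $b_m=g(v^me_w)$, $m\in\mathbb{Z}$, and an equivariant $2$-cochain $f$ by $f_m=f(v^me_{vw})$. Since $v^mw=s\,v^{m+1}$, the equation $g\circ\partial=f$ reads
\[
(b_m-a_m)-(b_{m+1}-s\,a_{m+1})=f_m\qquad(m\in\mathbb{Z}).
\]
The first bracket comes from the lower edges. It is the simplicial coboundary of $L$ applied to the pair $(a_m,b_m)$, so its cokernel is $H^1(L;A)=0$. The second comes from the upper edges. It is the same coboundary twisted by $s$, and the substitution $a\mapsto sa$ removes the twist. Because both maps $A^2\to A$ are onto, we can start with $a_0=b_0=0$ and solve upward for $(a_1,b_1),(a_2,b_2),\dots$ and downward for $(a_{-1},b_{-1}),(a_{-2},b_{-2}),\dots$. Hence $H^2(H,A)=0$ for \emph{all} $A$, as it must be for $H\cong\mathbb{Z}$. Note that only surjectivity of the two brackets was used, and that surjectivity depends only on the abelian group $A$, not on the action. This is the feature we need.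

\begin{lemma}\label{lem:sweep}
For $m\in\mathbb{Z}$ let $\delta_m:X_m\to Z_m$ and $\delta'_m:X_{m+1}\to Z_m$ be homomorphisms of abelian groups, and define $D:\prod_mX_m\to\prod_mZ_m$ by $(Dg)_m=\delta_mg_m-\delta'_mg_{m+1}$.
\begin{enumerate}
\item[(i)] If all $\delta_m$ and $\delta_m'$ are surjective, then $D$ is surjective.
\item[(ii)] If $X_m=X$, $Z_m=Z$ and $\delta_m=\delta_m'=d$ for all $m$, then $\operatorname{coker}D$ surjects onto $\prod_m\operatorname{coker}d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $f\in\prod_mZ_m$ and put $g_0=0$. For $m=-1,-2,\dots$ successively choose $g_m$ with $\delta_mg_m=f_m+\delta_m'g_{m+1}$. For $m=0,1,2,\dots$ successively choose $g_{m+1}$ with $\delta_m'g_{m+1}=\delta_mg_m-f_m$. Then $Dg=f$.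

(ii) Here $(Dg)_m=d(g_m-g_{m+1})$, so $\operatorname{im}D\subseteq\prod_m\operatorname{im}d$.
\end{proof}

\subsection{A resolution for right-angled Artin groups}\label{sec:resolution}

To repeat this for general $L$ we need a resolution in which simplices of $L$ index the cells. If $L'\subseteq L$ is a full subcomplex (it contains every simplex of $L$ with vertices in $L'$), then $L'$ is again flag, and killing the vertices outside $L'$ defines a homomorphism $\Gamma_L\to\Gamma_{L'}$ that is a left inverse of $\Gamma_{L'}\to\Gamma_L$. So we may regard $\Gamma_{L'}$ as a subgroup of $\Gamma_L$.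

Totally order $V$. Let $K_j(L)$ be the free $\mathbb{Z}\Gamma_L$-module on symbols $e_\sigma$, where $\sigma$ runs over the simplices with $|\sigma|=j$ vertices; $\sigma=\emptyset$ is allowed. For $\sigma=\{v_1<\dots<v_j\}$ and $\sigma_i=\sigma\smallsetminus\{v_i\}$ put
\[
\partial e_\sigma=\sum_{i=1}^j(-1)^{i-1}(1-v_i)\,e_{\sigma_i}.
\]
In $\partial^2e_\sigma$ the symbol $e_{\sigma\smallsetminus\{v_i,v_l\}}$ occurs twice, with opposite signs and with coefficients $(1-v_i)(1-v_l)$ and $(1-v_l)(1-v_i)$. Since $v_i$ and $v_l$ commute, $\partial^2=0$.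

\begin{lemma}\label{lem:res}
For every flag complex $L$, $K_*(L)$, augmented by $e_\emptyset\mapsto1$, is a free resolution of $\mathbb{Z}$ over $\mathbb{Z}\Gamma_L$.
\end{lemma}

\begin{proof}
\emph{Finite $L$.} We use induction on $|V|$. If $L=\emptyset$, then $\Gamma_L=1$ and $K_*(L)$ is $\mathbb{Z}$ in degree $0$. Otherwise let $v$ be the least vertex, $L-v$ the full subcomplex on $V\smallsetminus\{v\}$, and $\operatorname{lk}(v)$ the link of $v$. The link is a full subcomplex because $L$ is flag: if all vertices of a simplex $\tau$ of $L$ are in $\operatorname{lk}(v)$, the vertices of $\{v\}\cup\tau$ are pairwise adjacent, so $\tau\in\operatorname{lk}(v)$. Write $\Gamma=\Gamma_L$, $B=\Gamma_{L-v}$ and $C=\Gamma_{\operatorname{lk}(v)}\le B$. By its presentation, $\Gamma$ is the HNN extension of $B$ with stable letter $v$ commuting with $C$. Its Bass--Serre tree has vertex set $\Gamma/B$ and edge set $\Gamma/C$, the edge $gC$ joining $gB$ to $gvB$. The chain complex of this tree is an exact sequence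
\begin{equation}\label{eq:tree}
0\to\mathbb{Z}[\Gamma/C]\to\mathbb{Z}[\Gamma/B]\to\mathbb{Z}\to0,\qquad gC\mapsto gB-gvB .
\end{equation}

The $e_\sigma$ with $v\notin\sigma$ span a subcomplex isomorphic to $\mathbb{Z}\Gamma\otimes_{\mathbb{Z}B}K_*(L-v)$. As $\mathbb{Z}\Gamma$ is free over $\mathbb{Z}B$, by induction its homology is $\mathbb{Z}[\Gamma/B]$ in degree $0$ and zero elsewhere. The quotient complex has basis the $e_{\{v\}\cup\tau}$ with $\tau$ a simplex of $\operatorname{lk}(v)$ or $\tau=\emptyset$. Let $\tau=\{v_1<\dots<v_j\}$. Since $v$ is least, $v_i$ has position $i+1$ in $\{v\}\cup\tau$, so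
\[
\partial e_{\{v\}\cup\tau}=(1-v)e_\tau-\sum_i(-1)^{i-1}(1-v_i)e_{\{v\}\cup\tau_i},
\]
and the first term is zero in the quotient. So the quotient is $\mathbb{Z}\Gamma\otimes_{\mathbb{Z}C}K_*(\operatorname{lk}(v))$ shifted up by one, with negated differential. By induction its homology is $\mathbb{Z}[\Gamma/C]$ in degree $1$, generated by the class of $e_{\{v\}}$, and zero elsewhere. The connecting map $\mathbb{Z}[\Gamma/C]\to\mathbb{Z}[\Gamma/B]$ sends the class of $e_{\{v\}}$ to that of $\partial e_{\{v\}}=(1-v)e_\emptyset$, that is, $C$ to $B-vB$. This is the map in \eqref{eq:tree}, which is injective with cokernel $\mathbb{Z}$. The long exact sequence now shows that $K_*(L)$ has homology $\mathbb{Z}$ in degree $0$ and zero elsewhere.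

\emph{Infinite $L$.} $K_*(L)$ is the directed union of the subcomplexes $\mathbb{Z}\Gamma_L\otimes_{\mathbb{Z}\Gamma_{L'}}K_*(L')$ over the finite full subcomplexes $L'$. Each has homology only $\mathbb{Z}[\Gamma_L/\Gamma_{L'}]$, in degree $0$. Since $\Gamma_L=\bigcup\Gamma_{L'}$, the direct limit of the $\mathbb{Z}[\Gamma_L/\Gamma_{L'}]$ is $\mathbb{Z}$.
\end{proof}

\subsection{The kernel of the height function}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge3$, let $L$ be the complex of Lemma~\ref{lem:L}, and put $\Gamma=\Gamma_L$, $H=\ker h$. As $L$ is countable, so is $H$. Restricted to $H$, $K_*=K_*(L)$ is a free $\mathbb{Z}H$-resolution of $\mathbb{Z}$ of length $n$, because a simplex of $L$ has at most $n$ vertices. So $\operatorname{cd}H\le n$, and for every $\mathbb{Z}H$-module $A$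
\[
H^n(H,A)=\operatorname{coker}\bigl(\operatorname{Hom}_H(K_{n-1},A)\to\operatorname{Hom}_H(K_n,A)\bigr).
\]

\emph{Separating the heights.} The set $\Gamma_m=h^{-1}(m)$ is a single free $H$-orbit under left multiplication. Put
\[
A_m=\{\,f:\Gamma_m\to A\mid f(x\gamma)=xf(\gamma)\text{ for all }x\in H,\ \gamma\in\Gamma_m\,\},\qquad C^j_m=\prod_{|\sigma|=j}A_m .
\]
Evaluation at one point of $\Gamma_m$ gives $A_m\cong A$ as abelian groups. A homomorphism $g\in\operatorname{Hom}_H(K_j,A)$ is determined by the values $g(\gamma e_\sigma)$. Those with $\gamma\in\Gamma_m$ form an element $g_m\in C_m^j$, namely $g_m(\sigma)(\gamma)=g(\gamma e_\sigma)$. So $\operatorname{Hom}_H(K_j,A)=\prod_{m\in\mathbb{Z}}C^j_m$. Let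
\[
\delta:C^j_m\to C^{j+1}_m,\quad(\delta f)(\sigma)(\gamma)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma),
\]
\[
\delta':C^j_{m+1}\to C^{j+1}_m,\quad(\delta'f)(\sigma)(\gamma)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma v_i),
\]
where $\sigma=\{v_1<\dots<v_{j+1}\}$. Since $\gamma\,\partial e_\sigma=\sum_i(-1)^{i-1}(\gamma e_{\sigma_i}-\gamma v_ie_{\sigma_i})$ and $h(\gamma v_i)=h(\gamma)+1$, the coboundary $D$ of $\operatorname{Hom}_H(K_*,A)$ is
\[
(Dg)_m=\delta g_m-\delta'g_{m+1}.
\]

\emph{The cokernels of $\delta$ and $\delta'$.} A simplex with $n$ vertices has dimension $n-1$. So $\delta:C_m^{n-1}\to C_m^n$ is the top simplicial coboundary of $L$ with coefficients in $A_m$, and its cokernel is $H^{n-1}(L;A_m)\cong H^{n-1}(L;A)$.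

The map $\delta'$ is a twisted version, and as in Section~\ref{sec:edge} we remove the twist. For a simplex $\sigma$ put $x_\sigma=\prod_{v\in\sigma}v$, which has height $|\sigma|$; the order of the factors does not matter. Define isomorphisms
\[
\theta:C^j_m\to C^j_{m+j},\qquad(\theta f)(\sigma)(\gamma)=f(\sigma)(\gamma x_\sigma^{-1}).
\]
Since the vertices of $\sigma$ commute, $x_\sigma^{-1}v_i=x_{\sigma_i}^{-1}$. Hence, for $f\in C^j_{m+1}$,
\[
(\theta\delta'f)(\sigma)(\gamma)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma x_\sigma^{-1}v_i)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma x_{\sigma_i}^{-1})=(\delta\theta f)(\sigma)(\gamma).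
\]
So $\theta\delta'=\delta\theta$, and $\delta':C^{n-1}_{m+1}\to C^n_m$ also has cokernel isomorphic to $H^{n-1}(L;A)$.

\emph{$\operatorname{cd}_kH\le n-1$ for every prime field $k$.} Let $A$ be any $kH$-module. By Lemma~\ref{lem:L}, $H^{n-1}(L;A)=0$, so all maps $\delta:C_m^{n-1}\to C_m^n$ and $\delta':C^{n-1}_{m+1}\to C^n_m$ are surjective. By Lemma~\ref{lem:sweep}(i), $D$ is surjective in degree $n-1$. Thus $\operatorname{Ext}^n_{kH}(k,A)=H^n(H,A)=0$ for all $A$.

\emph{$\operatorname{cd}H=n$.} Take $A=\mathbb{Z}$ with trivial action. The elements of $A_m$ are the constant functions, so $A_m=\mathbb{Z}$ and $\delta=\delta'$ is the simplicial coboundary of $L$ with coefficients in $\mathbb{Z}$. By Lemma~\ref{lem:sweep}(ii), $H^n(H,\mathbb{Z})$ surjects onto $\prod_{m\in\mathbb{Z}}H^{n-1}(L;\mathbb{Z})\ne0$. Since $\operatorname{cd}H\le n$, we get $\operatorname{cd}H=n$.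

The remaining assertions are Proposition~\ref{prop:descent} and the fact, noted at the beginning, that groups with torsion have infinite cohomological dimension.
\end{proof}

\section{Two generators}\label{sec:two}

The group just constructed is countable. Following Higman, Neumann and Neumann, we embed it in a $2$-generated group by forming a free product with a free group and then an HNN extension over a free group. Free groups have no cohomology in degrees at least $2$, so these steps do not change cohomology in degrees at least $3$.

\begin{proof}[Proof of Theorem~\ref{thm:twogen}]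
Let $H=\{c_1,c_2,\dots\}$ be a countable group as in Theorem~\ref{thm:main}, let $B=H*\langle a,b\rangle$ with $\langle a,b\rangle$ free on $a,b$, and let
\[
G=\langle B,t\mid t^{-1}at=b,\ \ t^{-1}(b^{-i}ab^i)t=c_i\,a^{-i}ba^i\ (i\ge1)\rangle .
\]
The elements $b^{-i}ab^i$, $i\ge0$, freely generate a subgroup $C$: they belong to the standard basis $\{b^{-i}ab^i:i\in\mathbb{Z}\}$ of the kernel of $\langle a,b\rangle\to\mathbb{Z}$, $a\mapsto0$, $b\mapsto1$. By symmetry the elements $a^{-i}ba^i$, $i\ge0$, are free generators of the subgroup they generate. The elements $b$ and $c_ia^{-i}ba^i$, $i\ge1$, are mapped to these by the retraction $B\to\langle a,b\rangle$ that kills $H$, so they too satisfy no relation. Hence $G$ is an HNN extension with base $B$, stable letter $t$ and free associated subgroup $C$. In particular $H\le B\le G$. The group $G$ is generated by $a$ and $t$: it contains $b=t^{-1}at$, and then $c_i=t^{-1}(b^{-i}ab^i)t\,(a^{-i}ba^i)^{-1}$, so both $b$ and all $c_i$ lie in $\langle a,t\rangle$.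

Let $A$ be a $kG$-module, $k$ a prime field. The Bass--Serre tree of $G$ gives an exact sequence $0\to\mathbb{Z}[G/C]\to\mathbb{Z}[G/B]\to\mathbb{Z}\to0$. Applying $\operatorname{Ext}^*_{\mathbb{Z}G}(-,A)$ gives an exact sequence
\[
H^{n-1}(C,A)\to H^n(G,A)\to H^n(B,A).
\]
The left term is zero because $C$ is free and $n-1\ge2$. In the same way, the tree of the free product $B$, with trivial edge stabilizers, gives $H^n(B,A)\cong H^n(H,A)\oplus H^n(\langle a,b\rangle,A)$, as $n\ge2$. Here $H^n(H,A)=0$ since $\operatorname{cd}_kH\le n-1$, and the other summand is zero as $n\ge2$. So $\operatorname{Ext}^n_{kG}(k,A)=H^n(G,A)=0$ for all $A$, that is, $\operatorname{cd}_kG\le n-1$ for every prime field $k$. Proposition~\ref{prop:descent} gives $\operatorname{cd}G\le\operatorname{gl.dim}\mathbb{Z}G\le n$, and $\operatorname{cd}G\ge\operatorname{cd}H=n$ because $H\le G$. So $G$ has the two properties of Theorem~\ref{thm:main}.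
\end{proof}

\section{Small values of spli}\label{sec:small}

We now show that $\operatorname{spli}G\le2$ forces $G$ to be finite or to act on a tree with finite stabilizers. The link between $\operatorname{spli}$ and the geometry of $G$ is one particular injective module. In this section and the next, $p$ is a prime, which may be chosen arbitrarily, $k=\mathbb{F}_p$, and
\[
I=\operatorname{Hom}_{\mathbb{Z}}(\mathbb{Z}G,\mathbb{Z}/p^\infty),\quad(gf)(x)=f(xg),\qquad J=\{f\in I:pf=0\}=\operatorname{Hom}_{\mathbb{Z}}(\mathbb{Z}G,\mathbb{F}_p),
\]
where $\mathbb{F}_p$ is identified with the elements of $\mathbb{Z}/p^\infty$ killed by $p$. The module $I$ is injective, since $\operatorname{Hom}_{\mathbb{Z}G}(-,I)=\operatorname{Hom}_{\mathbb{Z}}(-,\mathbb{Z}/p^\infty)$ is exact. Let $c\in J$ be the function with $c(g)=1$ for all $g\in G$. It is \emph{nonzero and fixed by $G$}.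

Since $c\ne0$ and $pc=0$, $I$ is not torsion-free as an abelian group, whereas projective $\mathbb{Z}G$-modules are $\mathbb{Z}$-free. So $I$ is not projective, and $\operatorname{spli}G\ge1$ for every group $G$.

\begin{lemma}\label{lem:J}
If $\operatorname{spli}G\le n$ with $1\le n<\infty$, then $\operatorname{pd}_{kG}J\le n-1$.
\end{lemma}

\begin{proof}
Let $0\to P_n\to\dots\to P_0\to I\to0$ be a projective resolution, and let $Q_i=P_i/pP_i$, a projective $kG$-module. As the $P_i$ are $\mathbb{Z}$-free, $H_i(Q_*)=\operatorname{Tor}_i^{\mathbb{Z}}(I,\mathbb{F}_p)$. For $i=0$ this is $I/pI=0$, since $I$ is divisible; for $i=1$ it is $J$; otherwise it is $0$. So $Q_1\to Q_0$ is a split surjection with projective kernel $Z_1$, and $0\to Q_n\to\dots\to Q_2\to Z_1\to J\to0$ is a projective resolution of length $n-1$.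
\end{proof}

\begin{lemma}\label{lem:fixed}
If a subgroup $K\le G$ fixes a nonzero element of a projective $kG$-module, then $K$ is finite.
\end{lemma}

\begin{proof}
A projective module embeds in a free module, which has a $k$-basis permuted freely by $G$. The nonzero fixed element has finite nonempty support in this basis, and $K$ permutes the support freely.
\end{proof}

\begin{lemma}\label{lem:finite}
If $K$ is finite, $M$ is a $\mathbb{Z}$-free $\mathbb{Z}K$-module and $F$ is a free $\mathbb{Z}K$-module, then $\operatorname{Ext}^i_{\mathbb{Z}K}(M,F)=0$ for $i\ge1$.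
\end{lemma}

\begin{proof}
As $K$ is finite, $F=\mathbb{Z}K\otimes\mathbb{Z}^{(X)}\cong\operatorname{Hom}_{\mathbb{Z}}(\mathbb{Z}K,\mathbb{Z}^{(X)})$ for some set $X$. So the group in question is $\operatorname{Ext}^i_{\mathbb{Z}}(M,\mathbb{Z}^{(X)})=0$.
\end{proof}

For a finite group $G$, Lemma~\ref{lem:finite} gives $\underline{\operatorname{cd}}\,G=0$, and then $1\le\operatorname{spli}G\le\underline{\operatorname{cd}}\,G+1=1$.

For the second case of the proof we need trees. A $G$-tree is an oriented tree on which $G$ acts preserving the orientation. Two functions on a set $E$ are \emph{almost equal} if they differ at only finitely many points. For a $G$-set $E$ and a set $A$ with trivial action, $G$ acts on $\operatorname{Map}(E,A)$ by $(gf)(e)=f(g^{-1}e)$.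

\begin{theorem}[Almost Stability Theorem, {\cite[Theorem~III.8.5]{dd}}]\label{thm:ast}
Let $E$ be a $G$-set with finite stabilizers, let $A$ be a nonempty set with trivial action, and let $V$ be a $G$-stable almost equality class in $\operatorname{Map}(E,A)$. Then there is a $G$-tree with vertex set $V$ (with its given $G$-action) and finite edge stabilizers.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
We know $\operatorname{spli}G\in\{1,2\}$, and $\operatorname{spli}G\le\underline{\operatorname{cd}}\,G+1$ by \eqref{eq:known}. So it suffices to show $\underline{\operatorname{cd}}\,G\le\operatorname{spli}G-1$.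

\emph{Case $\operatorname{spli}G=1$.} By Lemma~\ref{lem:J}, $J$ is projective over $kG$, and $c\in J$ is nonzero and fixed by $G$. So $G$ is finite by Lemma~\ref{lem:fixed}, and $\underline{\operatorname{cd}}\,G=0$ by Lemma~\ref{lem:finite}.

\emph{Case $\operatorname{spli}G=2$.} By Lemma~\ref{lem:J} there is an exact sequence
\[
0\to P_1\to P_0\to J\to0
\]
of $kG$-modules with $P_0,P_1$ projective. Adding a projective module to both, we may assume that $P_1$ is free and nonzero, say $P_1=k[E]$ with $E=G\times X$ for a nonempty set $X$.

The fixed element $c$ now lies in a module that need not be projective, so we lift it. Choose $u\in P_0$ over $c$. All lifts of $c$ form the $G$-stable coset $u+P_1$, and the stabilizer of each lift is finite by Lemma~\ref{lem:fixed}, as lifts of $c\ne0$ are nonzero elements of the projective module $P_0$. \emph{We want to make the set $u+P_1$ the vertex set of a tree.} The Almost Stability Theorem will do this once the lifts are represented by functions on $E$.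

For $g\in G$ put $d(g)=gu-u$. This maps to $gc-c=0$, so $d(g)\in P_1$, and $d(gg')=d(g)+g\,d(g')$. Regard $P_1=k[E]$ as the module of finitely supported functions in $\operatorname{Map}(E,k)$. In this larger module $d$ becomes inner: for $y\in G$ and $\xi\in X$ put $\varphi(y,\xi)=d(y^{-1})(1,\xi)$. Evaluating $d(y^{-1}g)=d(y^{-1})+y^{-1}d(g)$ at $(1,\xi)$ gives
\[
d(g)(y,\xi)=d(y^{-1}g)(1,\xi)-d(y^{-1})(1,\xi)=\varphi(g^{-1}y,\xi)-\varphi(y,\xi),
\]
that is, $d(g)=g\varphi-\varphi$. Hence $V=\varphi+k[E]$ is a $G$-stable subset of $\operatorname{Map}(E,k)$. By construction it is an almost equality class. The bijection $u+P_1\to V$, $u+w\mapsto\varphi+w$, is $G$-equivariant, because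
\[
g(u+w)=u+d(g)+gw,\qquad g(\varphi+w)=\varphi+d(g)+gw .
\]
So all stabilizers of elements of $V$ are finite. As $E$ is a free $G$-set, Theorem~\ref{thm:ast} with $A=k$ provides a $G$-tree with vertex set $V$ and finite edge stabilizers. All its stabilizers, of vertices and of edges, are finite.

The chain complex of the tree is an exact sequence $0\to N_1\to N_0\to\mathbb{Z}\to0$ in which $N_0$ and $N_1$ are direct sums of modules $\mathbb{Z}[G/K]$ with $K$ finite. Let $M$ be $\mathbb{Z}$-free and $F$ free over $\mathbb{Z}G$. By \eqref{eq:tensor} and Lemma~\ref{lem:finite},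
\[
\operatorname{Ext}^i_{\mathbb{Z}G}(M\otimes\mathbb{Z}[G/K],F)\cong\operatorname{Ext}^i_{\mathbb{Z}K}(M,F)=0\qquad(i\ge1,\ K\text{ finite}),
\]
so $\operatorname{Ext}^i_{\mathbb{Z}G}(M\otimes N_j,F)=0$ for $i\ge1$ and $j=0,1$. The sequence $0\to M\otimes N_1\to M\otimes N_0\to M\to0$ is exact, and its long exact sequence
\[
\operatorname{Ext}^{i-1}_{\mathbb{Z}G}(M\otimes N_1,F)\to\operatorname{Ext}^i_{\mathbb{Z}G}(M,F)\to\operatorname{Ext}^i_{\mathbb{Z}G}(M\otimes N_0,F)
\]
shows $\operatorname{Ext}^i_{\mathbb{Z}G}(M,F)=0$ for $i\ge2$. So $\underline{\operatorname{cd}}\,G\le1$.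
\end{proof}

\begin{remark}
By Proposition~\ref{prop:descent} and Theorem~\ref{thm:small}, no group with $\operatorname{cd}G=n\in\{1,2\}$ has $\operatorname{cd}_kG\le n-1$ for all prime fields $k$. So the condition $n\ge3$ in Theorem~\ref{thm:main} cannot be relaxed.
\end{remark}

\section{The finite pairs that occur}\label{sec:pairs}

The module $J$ also shows that the conjectured equality holds when some $\mathbb{F}_p$ sees the full dimension of $G$.

\begin{proposition}\label{prop:detect}
If $\operatorname{cd}G=\operatorname{cd}_{\mathbb{F}_p}G=n$ for some prime $p$ and some finite $n\ge1$, then $\underline{\operatorname{cd}}\,G=n$ and $\operatorname{spli}G=n+1$.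
\end{proposition}

\begin{proof}
Lemma~\ref{lem:cd} gives $\underline{\operatorname{cd}}\,G=n$, so $\operatorname{spli}G\in\{n,n+1\}$ by \eqref{eq:known}. Suppose $\operatorname{spli}G\le n$. Then $\operatorname{pd}_{kG}J\le n-1$ by Lemma~\ref{lem:J}, where $k=\mathbb{F}_p$ and $J$ is formed with this $p$. Choose a $kG$-module $B$ with $\operatorname{Ext}^n_{kG}(k,B)\ne0$. The inclusion $k=kc\subset J$ gives an exact sequence
\[
\operatorname{Ext}^n_{kG}(J,B)\to\operatorname{Ext}^n_{kG}(k,B)\to\operatorname{Ext}^{n+1}_{kG}(J/kc,B).
\]
The last term is zero, because tensoring a projective resolution of $k$ of length $n$ with a $kG$-module shows $\operatorname{gl.dim}kG\le n$. So $\operatorname{Ext}^n_{kG}(J,B)\ne0$, a contradiction.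
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:pairs}]
By \eqref{eq:known} a finite pair is $(n,n)$ or $(n,n+1)$. If $(n,n)$ occurs, then $n\ge3$ by Theorem~\ref{thm:small}, and every $(n,n)$ with $n\ge3$ occurs by Theorem~\ref{thm:main}.

The pair $(0,1)$ is realized by the trivial group. For $n\ge1$ the pair $(n,n+1)$ is realized by $G=\mathbb{Z}^n$. Indeed, $G=\Gamma_L$ for $L$ a simplex with $n$ vertices $v_1,\dots,v_n$, and $K_*(L)$ is a free resolution of $\mathbb{Z}$ of length $n$ with $K_n$ of rank $1$. So $\operatorname{cd}G\le n$ and $\operatorname{cd}_{\mathbb{F}_p}G\le n$. For $R=\mathbb{Z}$ or $\mathbb{F}_p$, $H^n(G,RG)$ is the quotient of $RG$ by the ideal generated by $1-v_1,\dots,1-v_n$, that is, $R\ne0$. Hence $\operatorname{cd}G=\operatorname{cd}_{\mathbb{F}_p}G=n$, and Proposition~\ref{prop:detect} applies.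

Finally, if one of the two invariants is infinite, so is the other by \eqref{eq:known}, and the equality $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$ holds by the convention $\infty+1=\infty$. So the conjecture fails exactly at the pairs $(n,n)$ with $3\le n<\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dd}
W. Dicks and M. J. Dunwoody, \emph{Groups acting on graphs}, Cambridge Univ. Press, 1989.

\bibitem{hjms}
Hacettepe Journal of Mathematics and Statistics, Volume 45 (4) (2016), 1061--1066, \texttt{https://dergipark.org.tr/en/download/article-file/644913}, doi:10.15672/hjms.20164513112.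

\bibitem{hatcher}
A. Hatcher, \emph{Algebraic Topology}.

\end{thebibliography}
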